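\title{Multiplicities of Euler's function on integers of fixed $2$-adic valuation}

\begin{abstract}
Let $A(m)$ be the number of solutions $y$ of $\varphi(y)=m$, where $\varphi$ is Euler's function. We prove that for all integers $a\ge 2$ and $k\ge 2$ there are $\gg X/(\log X)^{C}$ integers $m\le X$ with $2$-adic valuation $a$ and $A(m)=k$. The case $a=2$ proves the Strong Sierpi\'nski Conjecture: every $k\ge2$ equals $A(m)$ for some $m\equiv 4 \pmod 8$. We also show that the values of $A$ on the class $4 \bmod 8$ are exactly the nonnegative integers other than $1$, and that $A(m)\le 4$ when $4\nmid m$. The integers $m$ have the form $2^a3^bn$, where $n$ has no small prime factor and many of the numbers $2^{a-1}3^en+1$ are prime. Such $n$ come from the Maynard--Tao sieve, and the exponent $b$, chosen after $n$, fixes the multiplicity exactly.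
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\varphi(y)$ be the number of integers in $[1,y]$ that are coprime to $y$. The function $\varphi$ is multiplicative and $\varphi(p^e)=p^{e-1}(p-1)$ for primes $p$ and $e\ge1$. For a positive integer $m$ put
\[
A(m)=\#\{y\ge 1:\ \varphi(y)=m\}.
\]
This number is finite: if $p^e$ exactly divides a solution $y$, then $p-1$ and $p^{e-1}$ divide $m$. We call $m$ a \emph{totient} if $A(m)>0$, we call $A(m)$ its \emph{multiplicity}, and we say that $m$ \emph{realizes} $k$ if $A(m)=k$. For example, $m=1,2,4$ have the preimages $\{1,2\}$, $\{3,4,6\}$, $\{5,8,10,12\}$. By a theorem of K.~Ford, formerly Sierpi\'nski's conjecture, every integer $k\ge2$ is realized by some totient.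

How special must a totient be in order to realize a given $k$? The $2$-adic valuation $v_2(m)$ is a natural measure, because every odd prime dividing $y$ contributes a factor $2$ to $\varphi(y)$. A preimage of $m$ therefore has at most $v_2(m)$ odd prime factors. If $v_2(m)\le1$, the odd part of a preimage is $1$ or a prime power, and this leaves room for at most four preimages (Theorem~\ref{thm:small} below). If $v_2(m)=2$, products of two odd primes enter: each factorization $m=(2d)(2d')$ with $d\ne d'$ offers the candidate $y=(2d+1)(2d'+1)$, which is a preimage when both factors are prime. An integer $m$ can have many such factorizations, and indeed it is known that $\limsup A(4r)=\infty$ as $r$ runs over the odd integers. So $4\bmod 8$ is the first class in which all multiplicities can possibly occur, and one would guess that they do. This is the \emph{Strong Sierpi\'nski Conjecture}, posed in \cite{suitable}: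
\begin{quote}
\emph{for every integer $k\ge2$ there is a positive integer $m\equiv4\pmod 8$ with $A(m)=k$.}
\end{quote}
The difficulty is exactness. To make $A(m)$ large one needs many primes of a certain shape; to make it equal to $k$ one must also exclude every unwanted preimage. We prove the conjecture in a quantitative form, for every valuation $a\ge2$.

\begin{theorem}\label{thm:main}
Let $a\ge2$ and $k\ge2$ be integers. There is $C=C(a,k)$ such that
\[
\#\{m\le X:\ v_2(m)=a,\ A(m)=k\}\ \gg_{a,k}\ \frac{X}{(\log X)^{C}}\qquad(X\ge X_0(a,k)).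
\]
In particular, for every $k\ge2$ there are infinitely many $m\equiv4\pmod8$ with $A(m)=k$, and the Strong Sierpi\'nski Conjecture holds.
\end{theorem}

\begin{theorem}\label{thm:small}
\textup{(i)} $\{A(m): m\equiv4\pmod 8\}=\mathbb Z_{\ge0}\setminus\{1\}$.

\textup{(ii)} If $v_2(m)\le1$, then $A(m)\in\{0,2,3,4\}$, and $A(m)=3$ only for $m=2$. So the hypothesis $a\ge2$ in Theorem~\ref{thm:main} cannot be relaxed.
\end{theorem}

Ford's theorem is not used. The proof rests on the Bombieri--Vinogradov theorem, on Maynard's variational estimate \cite{Maynard} and on an upper bound sieve \cite{HR}; each is stated where it is needed.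

Section~\ref{sec:small} contains the elementary part, including Theorem~\ref{thm:small}. Section~\ref{sec:example} shows the mechanism by hand. Section~\ref{sec:forms} sets up the linear forms, and Section~\ref{sec:formula} computes $A(2^a3^bn)$ and deduces Theorem~\ref{thm:main} from two counting statements, which are proved in Sections~\ref{sec:sieve} and~\ref{sec:exceptional}.

The letter $p$ always denotes a prime, $p^e\,\|\,y$ means $p^e\mid y$ and $p^{e+1}\nmid y$, $v_p$ is the $p$-adic valuation, $[d,d']$ is the least common multiple, $\mu$ is the M\"obius function and $\omega(q)$ is the number of distinct primes dividing $q$.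

\section{Totients with few factors of $2$}\label{sec:small}

Write $y=2^ty''$ with $y''$ odd. Then $\varphi(y)=\varphi(2^t)\varphi(y'')$, where $\varphi(2^t)=1$ for $t\le1$ and $\varphi(2^t)=2^{t-1}$ for $t\ge1$, and $2^{\omega(y'')}$ divides $\varphi(y'')$. In particular $\varphi(y)$ is odd only for $y\in\{1,2\}$, so
\begin{equation}\label{eq:odd}
A(1)=2,\qquad A(m)=0\quad\text{for odd } m>1 .
\end{equation}

\begin{lemma}\label{lem:2r}
Let $r\ge1$ be odd. Every odd solution of $\varphi(y)=2r$ is a prime power $p^e$. If $e=1$, then $p=2r+1$. If $e\ge2$, then $p$ is the largest prime factor of $r$ and $e=1+v_p(r)$. Thus there are at most two odd solutions. If $r>1$, then $A(2r)$ is twice the number of odd solutions.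
\end{lemma}

\begin{proof}
An odd solution $y$ exceeds $1$ and has $2^{\omega(y)}\mid 2r$, so $y=p^e$ and $p^{e-1}(p-1)=2r$. The case $e=1$ gives $p=2r+1$. If $e\ge2$, then $p\mid r$, every other prime factor of $r$ divides $p-1$ and is smaller than $p$, and $v_p(r)=e-1$ because $p\nmid p-1$.

Let $y=2^ty''$ be any solution. If $t\ge2$, then $2^{t-1}\mid 2r$ gives $t=2$, and $\varphi(y'')=r$ is odd, so $y''=1$ and $r=1$. For $r>1$ we therefore have $t\in\{0,1\}$, and the solutions are the numbers $y''$ and $2y''$ with $y''$ an odd solution.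
\end{proof}

The whole construction is built from the multiplicities of the numbers $2\cdot3^\alpha$.

\begin{lemma}\label{lem:block}
$A(2)=3$. For $\alpha\ge1$ we have $A(2\cdot3^\alpha)=2$ if $2\cdot3^\alpha+1$ is composite, and $A(2\cdot3^\alpha)=4$ if it is prime.
\end{lemma}

\begin{proof}
For $r=1$ the only odd solution in Lemma~\ref{lem:2r} is $3$, since $e\ge2$ would require $p\mid r$. It gives the solutions $3$ and $6$, and the case $t=2$ of the last proof gives $4$. For $r=3^\alpha$ with $\alpha\ge1$, the candidate with $e\ge2$ is $3^{\alpha+1}$, which is a solution, and the candidate with $e=1$ is a solution exactly when $2\cdot3^\alpha+1$ is prime.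
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
(ii) Odd $m$ are covered by \eqref{eq:odd}. For $m=2r$ with $r>1$ odd, Lemma~\ref{lem:2r} gives $A(m)\in\{0,2,4\}$, and $A(2)=3$. In particular no $k\ge5$ is realized when $v_2(m)\le 1$.

(i) All $k\ge2$ occur by Theorem~\ref{thm:main}, whose proof does not use the present statement. It remains to realize $0$ and to exclude $1$.

\emph{The value $0$.} Suppose $\varphi(y)=68=4\cdot17$. If $q$ is an odd prime with $q^2\mid y$, then $q\mid68$, so $q=17$ and $16\mid 68$, which is false. So the odd part of $y$ is squarefree. Its primes $q$ have $q-1\in\{1,2,4,17,34,68\}$, and of $2,3,5,18,35,69$ only $3$ and $5$ are odd primes. Then $\varphi(y)$ is a power of $2$, a contradiction. Hence $A(68)=0$, and $68\equiv4\pmod8$.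

\emph{The value $1$.} Let $r$ be odd and suppose that $y$ is the only solution of $\varphi(y)=4r$. Then $r>1$, as $\varphi(5)=\varphi(8)=4$. If $y$ is odd, $2y$ is another solution; if $y\equiv2\pmod4$, then $y/2$ is. So $y=2^ty''$ with $t\ge2$, and $2^{t-1}\mid4r$ gives $t\le3$. If $t=3$, then $\varphi(y'')=r$ is odd and larger than $1$, against \eqref{eq:odd}. So $y=4y''$ with $\varphi(y'')=2r$, and $y''$ is a prime power by Lemma~\ref{lem:2r}. If $3\nmid y''$, then $\varphi(3y'')=4r$ and $3y''\ne y$. If $y''=3^e$, then $r=3^{e-1}>1$, so $e\ge2$, and $\varphi(7\cdot3^{e-1})=6\cdot2\cdot3^{e-2}=4r$ with $7\cdot 3^{e-1}\neq y$. In each case there is a second solution.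
\end{proof}

\section{The mechanism when $n$ is prime}\label{sec:example}

The idea is visible for $a=2$ and $m=4\cdot3^bq$ with $q$ prime. The large prime $q$ must come from somewhere, and there are few places where it can come from.

\begin{lemma}\label{lem:prime}
Let $b\ge0$ and let $q>3$ be a prime with $q-1\nmid4\cdot3^b$. If $4\cdot3^bq+1$ is composite, then
\[
A(4\cdot3^bq)=\sum_{\substack{0\le\beta\le b\\ 2\cdot3^\beta q+1\ \mathrm{prime}}}A(2\cdot3^{b-\beta}).
\]
\end{lemma}

\begin{proof}
Let $\varphi(y)=m=4\cdot3^bq$. Since $q\,\|\,m$, exactly one prime power $p^e\,\|\,y$ has $q\mid p^{e-1}(p-1)$. If $p=q$, then $q-1$ divides $m$ and is prime to $q$, so $q-1\mid 4\cdot3^b$, which is excluded. So $q\mid p-1$ and $p>q$; then $p\nmid m$ and $e=1$. As $p-1$ is an even divisor of $m$, we have $p=2^c3^\beta q+1$ with $c\in\{1,2\}$ and $\beta\le b$, and $y=py'$ with $\varphi(y')=2^{2-c}3^{b-\beta}$. If $c=2$, then $\varphi(y')$ is odd, so $\beta=b$ by \eqref{eq:odd} and $p=4\cdot3^bq+1$, which is composite. So $c=1$.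 Conversely, if $p=2\cdot3^\beta q+1$ is prime and $\varphi(y')=2\cdot3^{b-\beta}$, then $p\nmid y'$ because $q\nmid\varphi(y')$, and $\varphi(py')=m$. As $y$ determines $p$, the counts add.
\end{proof}

\begin{example}\label{ex:53}
Take $q=53$. Here $13\mid q-1$, so $q-1\nmid 4\cdot3^b$. For $0\le \beta\le3$ we have:
\[
\begin{array}{c|cccc}
\beta&0&1&2&3\\ \hline
2\cdot3^\beta\cdot53+1&107\ (\text{prime})&11\cdot29&5\cdot191&7\cdot409\\
4\cdot3^\beta\cdot53+1&3\cdot71&7\cdot91&23\cdot83&5\cdot1145
\end{array}
\]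
So $A(4\cdot3^b\cdot53)=A(2\cdot3^b)$ for $0\le b\le3$. Since $7$ and $19$ are prime and $55$ is not, Lemma~\ref{lem:block} gives the multiplicities $3,4,4,2$. Thus one prime $p=107$ realizes $k=3$ with $b=0$ (the preimages of $212$ are $3p,4p,6p$) and $k=2$ with $b=3$ (the preimages of $5724$ are $81p,162p$).

Take $q=29$ and $b=2$. Here $7\mid q-1$, the numbers $59$ and $523$ are prime, and $175$ and $1045$ are not. Two primes now contribute, and $A(1044)=A(18)+A(2)=4+3=7$. Had $2\cdot3^2+1$ been composite, the sum would have been $2+3=5$.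
\end{example}

The example suggests a plan. Replace $q$ by an integer $n$, and allow only exponents $e$ from a set whose differences $\alpha$ all make $2\cdot3^\alpha+1$ composite. As $b$ increases, the primes $2\cdot3^en+1$ enter the sum one at a time. Each contributes $2$, except that a prime with $e=b$ contributes $3$, and the primes with $e>b$ do not contribute. Stopping at the $j$-th prime gives $2j+1$, and stopping just after it gives $2j$. For general $a$ we use the primes $2^{a-1}3^en+1$, so that the cofactor again has totient $2\cdot3^{b-e}$. Three difficulties shape the proof.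

\begin{enumerate}
\item We need $j$ simultaneous primes. The Maynard--Tao sieve produces $n$ for which at least $j$ of $K$ linear forms are prime, but it tells neither which forms nor exactly how many. This does no harm, because $b$ is chosen after $n$.
\item All other numbers $2^c3^\beta n+1$ must be composite. There are boundedly many of them, and a congruence condition on $n$ handles each.
\item Since the sieve cannot prescribe which forms are prime, we cannot ask that $n$ be prime. We can ask that $n$ have no prime factor up to $x^\delta$. Then $n$ could still split among several primes of $y$, and we must show that this happens for few $n$.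
\end{enumerate}

\section{Exponents, linear forms and a residue class}\label{sec:forms}

We first find exponents with good differences. One congruence cannot serve all differences at once. Suppose a prime $p$ divides $2\cdot3^\alpha+1$ for three differences $\alpha_1$, $\alpha_2$, $\alpha_1+\alpha_2$, all positive. Then $p\neq 3$, and $3^{\alpha_1}\equiv3^{\alpha_1+\alpha_2}\pmod p$ gives $3^{\alpha_2}\equiv1$, so $p\mid 2+1$, a contradiction. We therefore use a new prime $p_s$ for each starting point $\varepsilon_s$.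

\begin{lemma}\label{lem:eps}
There are even integers $2=\varepsilon_1<\varepsilon_2<\cdots$ such that $2\cdot3^{\varepsilon_t-\varepsilon_s}+1$ is composite for all $s<t$.
\end{lemma}

\begin{proof}
Put $N_1=2$ and $\varepsilon_1=2$. Given $N_s$ and $\varepsilon_s$, let $p_s$ be a prime factor of $2\cdot3^{N_s}+1$; it is prime to $6$. Let $r_s$ be the order of $3$ modulo $p_s$, and put
\[
N_{s+1}=[N_s,r_s],\qquad \varepsilon_{s+1}=\varepsilon_s+N_s+N_{s+1}.
\]
Since $N_s\mid N_{s+1}$, all $N_s$ and $\varepsilon_s$ are even, and $r_s\mid N_l$ for $l>s$. For $s<t$ the difference $\varepsilon_t-\varepsilon_s=\sum_{l=s}^{t-1}(N_l+N_{l+1})$ is $N_s$ plus a positive multiple of $r_s$. Hence $2\cdot3^{\varepsilon_t-\varepsilon_s}+1\equiv2\cdot3^{N_s}+1\equiv0\pmod{p_s}$, and $2\cdot3^{\varepsilon_t-\varepsilon_s}+1>2\cdot3^{N_s}+1\ge p_s$.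
\end{proof}

Fix $a\ge2$ and an integer $K\ge1$; Proposition~\ref{prop:many} will choose $K$. The terms $\varepsilon_{2i-1}$ serve as exponents of the forms. The terms $\varepsilon_{2i}$ are kept free as stopping points for $b$ between two consecutive forms. Put
\[
e_i=\varepsilon_{2i-1},\qquad u_i=2^{a-1}3^{e_i}\quad(1\le i\le K),\qquad H=\varepsilon_{2K},
\]
\[
L_0(n)=n,\qquad L_i(n)=u_in+1\quad(1\le i\le K).
\]
The form $L_0$ is not required to be prime; it is included so that the sieve removes the small prime factors of $n$. Let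
\[
\mathcal U=\{2^c3^\beta:\ 1\le c\le a,\ 0\le\beta\le H\},\qquad \mathcal U'=\mathcal U\setminus\{u_1,\dots,u_K\}.
\]
All $u_i$ lie in $\mathcal U$, and two distinct elements of $\mathcal U$ differ by less than $2^a3^H$. For $u\in\mathcal U'$ fix distinct primes $q_u>2^a3^H$; the prime $q_u$ will divide $un+1$.

Let $x$ be large, and put
\[
w=\log\log\log x,\qquad W=\prod_{p\le w}p .
\]
Chebyshev's bound $\prod_{p\le w}p\le4^w$ gives $W\le(\log\log x)^2$. We assume that $x$ is so large that $w\ge2^a3^H$ and $w\ge q_u$ for all $u\in\mathcal U'$. Restricting $n$ to one class modulo $W$ removes the influence of small primes from the sieve sums, and it also encodes the unwanted composites.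

\begin{lemma}\label{lem:class}
There is a residue class $v\bmod W$ such that every positive integer $n\equiv v\pmod W$ satisfies:
\begin{itemize}
\item[\textup{(a)}] $L_0(n),\dots,L_K(n)$ are coprime to $W$;
\item[\textup{(b)}] $L_0(n),\dots,L_K(n)$ are pairwise coprime;
\item[\textup{(c)}] if $n>x$, then $un+1$ is composite for every $u\in\mathcal U'$.
\end{itemize}
\end{lemma}

\begin{proof}
We choose $v$ modulo each prime $p\le w$ and use the Chinese remainder theorem.

For $p\in\{2,3\}$ take $v\equiv1$. Since $a\ge2$ and $e_i\ge2$, we have $6\mid u_i$, so $L_i(v)\equiv1\pmod p$ for all $i\geq 0$.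

For $p=q_u$ take $v\equiv-u^{-1}$. Then $v\not\equiv0$, and $uL_i(v)\equiv u-u_i\not\equiv0$ for $i\ge1$, because $0<|u-u_i|<q_u$.

For every other prime $5\le p\le w$ take $v$ such that $-2^{a-1}v$ is a quadratic nonresidue modulo $p$. Then $v\not\equiv0$. If $u_iv\equiv-1$, then $-2^{a-1}v\cdot(3^{e_i/2})^2\equiv1$, where $e_i/2$ is an integer, and $-2^{a-1}v$ would be a residue.

This proves (a). For (c), $q_u$ divides $un+1$ and $q_u\le w<un+1$. For (b), $n$ is coprime to $u_in+1$. A common prime factor of $L_i(n)$ and $L_l(n)$ with $1\le i<l$ divides $u_lL_i(n)-u_iL_l(n)=u_l-u_i$, a positive integer less than $2^a3^H\le w$. So the prime divides $W$, against (a).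
\end{proof}

\begin{remark}
The hypothesis $a\ge2$ enters at $p=2$. For $a=1$ the coefficients $u_i$ are odd, so $n$ and $u_in+1$ cannot both be odd and (a) fails, in agreement with Theorem~\ref{thm:small}(ii). The parity of the $\varepsilon_s$ is used only for the primes $p\ge5$: it confines the forbidden values of $-2^{a-1}v$ to $0$ and the quadratic residues, however large $K$ is compared with $p$.
\end{remark}

\section{The multiplicity of $2^a3^bn$ and the proof of Theorem~\ref{thm:main}}\label{sec:formula}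

For composite $n$ the proof of Lemma~\ref{lem:prime} can fail in two ways: a proper divisor of $n$ may be absorbed by a prime $p\,\|\,y$, or a divisor of $n$ may come from a higher power $p^e\,\|\,y$. We name the absence of both. An integer $n>1$ is \emph{rigid} if
\begin{itemize}
\item[(R1)] there is no divisor $n_1$ of $n$ with $1<n_1<n$ and no $u\in\mathcal U$ such that $un_1+1$ is prime;
\item[(R2)] there are no prime $p\mid n$, exponent $e\ge2$ and $u\in\mathcal U$ such that $p^{e-1}(p-1)/u$ is an integer dividing $n$.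
\end{itemize}
(In (R1) it is the pair $(n_1,u)$ that must not exist.)

\begin{lemma}\label{lem:formula}
Let $n>x$ be rigid with $n\equiv v\pmod W$, and let $\mathcal A$ be the set of $i\in\{1,\dots,K\}$ with $L_i(n)$ prime. Then for $0\le b\le H$,
\[
A(2^a3^bn)=\sum_{i\in\mathcal A,\ e_i\le b}A(2\cdot3^{\,b-e_i}).
\]
\end{lemma}

\begin{proof}
Put $m=2^a3^bn$; by Lemma~\ref{lem:class}(a), $n$ is coprime to $6$. Let $\varphi(y)=m$. For each $p^e\,\|\,y$ write $\varphi(p^e)=2^c3^\beta n_p$ with $n_p$ coprime to $6$. Then $c\le a$, $\beta\le b\le H$ and $\prod_{p\mid y}n_p=n>1$. Take $p$ with $n_p>1$. Then $p\ge5$, because $\varphi(2^e)$ and $\varphi(3^e)$ have no prime factor other than $2$ and $3$. So $p-1$ is even, $c\ge1$, and $u=2^c3^\beta\in\mathcal U$.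

If $e\ge2$, then $p\mid m$, so $p\mid n$, and $n_p=p^{e-1}(p-1)/u$ divides $n$. This contradicts (R2). So $e=1$ and $p=un_p+1$, and (R1) gives $n_p=n$. Consequently $p$ is the only prime of $y$ with $n_p>1$. As $p=un+1$ is prime, Lemma~\ref{lem:class}(c) gives $u=u_i$ for some $i$. Thus $p=L_i(n)$, $i\in\mathcal A$, $e_i=\beta\le b$, and $y=py'$ with $p\nmid y'$ and $\varphi(y')=m/(u_in)=2\cdot3^{b-e_i}$.

Conversely, let $i\in\mathcal A$, $e_i\le b$ and $\varphi(y')=2\cdot3^{b-e_i}$. The prime $p=L_i(n)$ does not divide $y'$, since otherwise $n\mid p-1\mid\varphi(y')$. So $y=py'$ has $\varphi(y)=u_in\cdot2\cdot3^{b-e_i}=m$. By the first part $p$ is the unique prime of $y$ with $n_p>1$, so $y$ determines $i$ and $y'$. Hence $(i,y')\mapsto L_i(n)y'$ is a bijection onto $\varphi^{-1}(m)$.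
\end{proof}

Two counting statements remain. For $\delta>0$ call $n$ \emph{$\delta$-rough} if none of $L_0(n),\dots,L_K(n)$ has a prime factor $\le x^\delta$.

\begin{proposition}\label{prop:many}
Let $a\ge2$ and $j\ge1$. There are $K\ge1$, $\delta>0$ and $c_0>0$ such that, for large $x$, at least $c_0\,xW^{-1}(\log x)^{-K-1}$ integers $n\in(x,2x]$ with $n\equiv v\pmod W$ are $\delta$-rough and have at least $j$ primes among $L_1(n),\dots,L_K(n)$.
\end{proposition}

\begin{proposition}\label{prop:few}
Let $a\ge2$, $K\ge1$ and $\delta>0$ be fixed. The number of $\delta$-rough $n\in(x,2x]$ that are not rigid is $O\big(x(\log x)^{-K-2}\big)$.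
\end{proposition}

The second bound beats the first by one factor $\log x$ only. This is why $W$ has to be small, and why Proposition~\ref{prop:few} keeps the roughness of all $K+1$ forms.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Write $k=2j$ or $k=2j+1$ with $j\ge1$, and take $K,\delta,c_0$ from Proposition~\ref{prop:many}. Since $W\le(\log\log x)^2=o(\log x)$, the two propositions give, for large $x$, at least
\[
\tfrac12c_0\,xW^{-1}(\log x)^{-K-1}\ge x(\log x)^{-K-2}
\]
rigid integers $n\in(x,2x]$ with $n\equiv v\pmod W$ and $|\mathcal A|\ge j$. Fix one, and let $i_1<\dots<i_j$ be the $j$ smallest elements of $\mathcal A$.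

\emph{The case $k=2j+1$.} Take $b=e_{i_j}=\varepsilon_{2i_j-1}\le H$. The $i\in\mathcal A$ with $e_i\le b$ are $i_1,\dots,i_j$. The term $i=i_j$ in Lemma~\ref{lem:formula} is $A(2)=3$. For the other $j-1$ terms, $b-e_i=\varepsilon_{2i_j-1}-\varepsilon_{2i-1}$ with $i<i_j$, so each term is $2$ by Lemmas~\ref{lem:eps} and~\ref{lem:block}. Hence $A(2^a3^bn)=3+2(j-1)=k$.

\emph{The case $k=2j$.} Take $b=\varepsilon_{2i_j}\le H$. The inequality $\varepsilon_{2i-1}\le\varepsilon_{2i_j}$ holds exactly when $i\le i_j$, so the same $j$ indices occur. Now $b-e_i=\varepsilon_{2i_j}-\varepsilon_{2i-1}$ with $2i-1<2i_j$ for all of them, each term is $2$, and $A(2^a3^bn)=2j=k$.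

In both cases $m=2^a3^bn$ has $v_2(m)=a$ and $m\le2^{a+1}3^Hx$. Distinct $n$ give distinct $m$, as $n$ is the part of $m$ coprime to $6$. With $x=X/(2^{a+1}3^H)$ we obtain at least $x(\log x)^{-K-2}\gg X(\log X)^{-K-2}$ integers $m\le X$, which is the theorem with $C=K+2$. For $a=2$ these $m$ are $\equiv4\pmod8$.
\end{proof}

\section{Many rough $n$ with $j$ prime values}\label{sec:sieve}

We prove Proposition~\ref{prop:many}. Let $c(n)$ be the number of primes among $L_1(n),\dots,L_K(n)$. The method is to find weights $\nu(n)\ge0$ for which the weighted average of $c(n)$ exceeds $j-1$, and which give little weight to $n$ that are not rough. On rough $n$ the weights are bounded, which turns a weighted lower bound into a count.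

\subsection{Tools}

Let $\pi(Y;q,c)$ count the primes $p\le Y$ with $p\equiv c\pmod q$.

\medskip\noindent\textbf{(BV) Bombieri--Vinogradov theorem.} For each $D$ there is $B$ with
\[
\sum_{q\le X^{1/2}(\log X)^{-B}}\ \max_{Y\le X}\ \max_{\gcd(c,q)=1}\Big|\pi(Y;q,c)-\frac{\pi(Y)}{\varphi(q)}\Big|\ll_D\frac{X}{(\log X)^{D}} .
\]

\noindent\textbf{(M) Maynard's estimate} \cite[Prop.~4.3]{Maynard}. For a bounded Riemann integrable real function $F$ supported on the simplex $\Delta_\kappa=\{t\in[0,1]^\kappa:\sum_it_i\le1\}$ put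
\[
I(F)=\int F^2\,dt,\qquad J_i(F)=\int\Big(\int F\,dt_i\Big)^2\prod_{l\ne i}dt_l,\qquad M_\kappa=\sup_{I(F)>0}\frac{\sum_iJ_i(F)}{I(F)} .
\]
Then $M_\kappa\to\infty$ as $\kappa\to\infty$; in fact $M_\kappa>\log\kappa-2\log\log\kappa-2$ for large $\kappa$.

\medskip
We also use the prime number theorem, the expansion $\zeta(1+s)=s^{-1}+O(1)$ for $0<|s|\le1$, and Mertens' estimates $\sum_{p\le Y}p^{-1}\log p=\log Y+O(1)$ and $\sum_{p\le Y}p^{-1}=\log\log Y+O(1)$ for $Y\ge2$.

\subsection{The function $G$ and the weights}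

By (M) choose $K$ with $M_{K+1}>5j+2$. Put $\kappa=K+1$ and index the coordinates by $0,\dots,K$, like the forms. Our divisor sums are easiest to evaluate for smooth functions of product type, so we first approximate.

\begin{lemma}\label{lem:G}
There are a finite set $\Gamma$, real numbers $\lambda_\gamma$ and $\theta_{\gamma,i}>0$ with $\sum_i\theta_{\gamma,i}<1$ for each $\gamma \in \Gamma$, and real smooth functions $g_{\gamma,i}$ with compact support in $(0,\theta_{\gamma,i}]$, such that
\[
G(t)=\sum_{\gamma\in\Gamma}\lambda_\gamma\prod_{i=0}^Kg_{\gamma,i}(t_i)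
\]
satisfies $I(G)>0$ and
\begin{equation}\label{eq:JG}
\sum_{i=1}^KJ_i(G)>(5j+1)\,I(G).
\end{equation}
\end{lemma}

\begin{proof}
Since $t_i$ ranges in $[0,1]$, the Cauchy--Schwarz inequality gives $(\int F\,dt_i)^2\le\int F^2dt_i$, so $J_i(F)\le I(F)$. Thus $J_i^{1/2}$ is a seminorm bounded by the $L^2$ norm $I^{1/2}$, and $I$ and $J_i$ are continuous on $L^2(\Delta_\kappa)$. Take $F$ with $I(F)>0$ and $\sum_{i=0}^KJ_i(F)>(5j+2)I(F)$; both inequalities persist in an $L^2$-neighborhood of $F$. The interior of $\Delta_\kappa$ has full measure, so linear combinations of indicators of closed boxes contained in the interior are dense in $L^2(\Delta_\kappa)$. Such a box is $\prod_i[\alpha_i,\theta_i]$ with $\alpha_i>0$ and $\sum_i\theta_i<1$. Its indicator is an $L^2$-limit of products $\prod_ig_i(t_i)$, where $0\le g_i\le1$ is smooth, supported in $[\alpha_i,\theta_i]$, and equal to $1$ on a slightly shorter interval. So some $G$ of the stated form has $I(G)>0$ and $\sum_{i=0}^KJ_i(G)>(5j+2)I(G)$. We discard the term $J_0(G)\le I(G)$,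 since the primality of $L_0(n)$ is of no use to us, and obtain \eqref{eq:JG}.
\end{proof}

From now on $a,j,K,G$ are fixed, implied constants may depend on them, and $o(1)$ refers to $x\to\infty$. Put $f_{\gamma,i}(t)=\int_t^\infty g_{\gamma,i}$ for $t\ge0$. Then
\[
f_{\gamma,i}'=-g_{\gamma,i},\qquad f_{\gamma,i}(0)=\int_0^\infty g_{\gamma,i},\qquad f_{\gamma,i}(t)=0\quad(t\ge\theta_{\gamma,i}).
\]
The defining integral makes sense for all real $t$; multiplying it by a smooth function that is $1$ on $[0,\infty)$ and $0$ on $(-\infty,-1]$ shows that $f_{\gamma,i}$ is the restriction of a function in $C_c^\infty(\mathbb R)$. Let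
\[
R=x^{1/5},\qquad \Lambda=\frac{W}{\varphi(W)\log R},\qquad \mathfrak S=\frac xW\Lambda^\kappa,
\]
\[
\sigma_{\gamma,i}(n)=\sum_{d\mid L_i(n)}\mu(d)f_{\gamma,i}\Big(\frac{\log d}{\log R}\Big),\qquad \nu(n)=\Big(\sum_{\gamma}\lambda_\gamma\prod_{i=0}^K\sigma_{\gamma,i}(n)\Big)^2 .
\]
The sum $\sigma_{\gamma,i}(n)$ is a smooth truncation of $\sum_{d\mid L_i(n)}\mu(d)$. It equals $f_{\gamma,i}(0)$ when $L_i(n)$ is prime, and it tends to cancel when $L_i(n)$ has a small prime factor $p$, since $d$ and $pd$ then carry opposite signs and nearly equal weights. The exponent $1/5$ keeps the moduli, which are about $R^2$, inside the range of (BV). Since $\Lambda\ge1/\log R$,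
\begin{equation}\label{eq:Ssize}
\mathfrak S\ge xW^{-1}(\log x)^{-\kappa}\ge x(\log x)^{-\kappa-1}.
\end{equation}

All sums over $n$ below run over $x<n\le2x$, $n\equiv v\pmod W$. Expanding the square,
\begin{equation}\label{eq:expand}
\nu(n)=\sum_{\gamma,\gamma'}\lambda_\gamma\lambda_{\gamma'}\sum_{\substack{d_0,\dots,d_K,\,d_0',\dots,d_K'\\ [d_i,d_i']\mid L_i(n)\ (0\le i\le K)}}\ \prod_{i=0}^K\mu(d_i)\mu(d_i')f_{\gamma,i}\Big(\frac{\log d_i}{\log R}\Big)f_{\gamma',i}\Big(\frac{\log d_i'}{\log R}\Big).
\end{equation}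
Two facts are used repeatedly.

\begin{itemize}
\item[(F1)] A term of \eqref{eq:expand} vanishes unless $d_i\le R^{\theta_{\gamma,i}}$ and $d_i'\le R^{\theta_{\gamma',i}}$ for all $i$, so unless $\prod_id_i\le R$ and $\prod_id_i'\le R$. The number of $\kappa$-tuples with product $\le R$ is at most $\sum_{d_0,\dots,d_K\le R}R/(d_0\cdots d_K)\le R(1+\log R)^\kappa$. So $x^{2/5+o(1)}$ terms occur in all, each with a bounded coefficient.
\item[(F2)] If $D_i\mid L_i(n)$ for all $i$, then the $D_i$ are pairwise coprime and coprime to $W$, by Lemma~\ref{lem:class}. Conversely, if the $D_i$ have these properties, then $u_i$ is invertible modulo $D_i$, and the conditions $n\equiv v\pmod W$ and $D_i\mid L_i(n)$ define one residue class modulo $W\prod_iD_i$.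
\end{itemize}

\subsection{A divisor sum}

By (F2) the main terms are sums of the following type. Part (b) measures the cancellation caused by a small prime factor.

\begin{lemma}\label{lem:div}
Let $r\ge1$ and let $f_i,h_i$ $(1\le i\le r)$ be restrictions to $[0,\infty)$ of functions in $C_c^\infty(\mathbb R)$. Let $P_0$ be $1$ or a prime $>w$, and let $\psi(d)=d$ or $\psi(d)=\varphi(d)$. Put
\[
\Sigma=\sideset{}{'}\sum_{d_1,\dots,d_r,\,d_1',\dots,d_r'}\ \prod_{i=1}^r\frac{\mu(d_i)\mu(d_i')}{\psi([d_i,d_i'])}\,f_i\Big(\frac{\log d_i}{\log R}\Big)h_i\Big(\frac{\log d_i'}{\log R}\Big),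
\]
where $\sum'$ means that the $[d_i,d_i']$ are pairwise coprime and coprime to $WP_0$. Then, uniformly in $P_0$:
\begin{itemize}
\item[\textup{(a)}] $\Sigma=\Lambda^r\big(\prod_{i}\int_0^\infty f_i'h_i'\,dt+o(1)\big)$;
\item[\textup{(b)}] if for one index $l$ the functions $f_l,h_l$ are replaced by $f_l(t)-f_l(t+\tau)$ and $h_l(t)-h_l(t+\tau)$ with $0\le\tau\le1$, then $\Sigma\ll\tau^2\Lambda^r$ uniformly in $\tau$.
\end{itemize}
\end{lemma}

\begin{proof}
The sum would be an Euler product if the weights were powers $d^{-s}$. We write them as averages of such powers, with $\Re s>0$ so that the products converge absolutely.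

\emph{Fourier representation.} Let $f_i$ also denote an extension in $C_c^\infty(\mathbb R)$, and put $\hat f_i(\xi)=\frac1{2\pi}\int \mathrm e^{t}f_i(t)\mathrm e^{\mathrm i\xi t}dt$. This function decreases faster than any power of $|\xi|$, and Fourier inversion for $\mathrm e^tf_i(t)$ gives
\begin{equation}\label{eq:fourier}
f_i(t)=\int_{\mathbb R}\hat f_i(\xi)\mathrm e^{-(1+\mathrm i\xi)t}d\xi,\qquad f_i'(t)=-\int_{\mathbb R}\hat f_i(\xi)(1+\mathrm i\xi)\mathrm e^{-(1+\mathrm i\xi)t}d\xi .
\end{equation}
Define $\hat h_i$ in the same way. With $s_i=(1+\mathrm i\xi_i)/\log R$ and $s_i'=(1+\mathrm i\xi_i')/\log R$ the weights in $\Sigma$ are $\int\hat f_i(\xi_i)d_i^{-s_i}d\xi_i$ and $\int\hat h_i(\xi_i')d_i'^{-s_i'}d\xi_i'$.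

\emph{Euler product.} Only squarefree $d_i,d_i'$ contribute. A prime $p>w$, $p\ne P_0$, divides $[d_i,d_i']$ for at most one $i$, and then it divides $d_i$ only, $d_i'$ only, or both. Since $1/\psi(p)=1/p+O(p^{-2})$,
\[
\sideset{}{'}\sum\prod_i\frac{\mu^2(d_i)\mu^2(d_i')}{\psi([d_i,d_i'])}(d_id_i')^{-1/\log R}\le\prod_{p>w}\Big(1+\frac{3r}{\psi(p)p^{1/\log R}}\Big)\ll\zeta\Big(1+\frac1{\log R}\Big)^{3r}\ll(\log R)^{3r}.
\]
So sum and integrals may be interchanged, and $\Sigma=\int\mathcal K\prod_i\hat f_i(\xi_i)\hat h_i(\xi_i')\,d\xi\,d\xi'$ with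
\[
\mathcal K=\prod_{p>w,\ p\ne P_0}\Big(1+\frac1{\psi(p)}\sum_{i}\big(-p^{-s_i}-p^{-s_i'}+p^{-s_i-s_i'}\big)\Big),\qquad|\mathcal K|\ll(\log R)^{3r}.
\]
Let $T$ be the set of $(\xi,\xi')$ with some coordinate larger than $(\log R)^{1/2}$ in absolute value, and let $\Psi=\prod_i(1+|\xi_i|)^2|\hat f_i(\xi_i)|(1+|\xi_i'|)^2|\hat h_i(\xi_i')|$. Rapid decrease gives
\begin{equation}\label{eq:tail}
\int\Psi\ll1,\qquad\int_T\Psi\ll(\log R)^{-4r-1},\qquad\text{so}\qquad\int_T|\mathcal K|\,\Psi\ll(\log R)^{-r-1}=o(\Lambda^r).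
\end{equation}

\emph{Evaluation of $\mathcal K$ outside $T$.} As $|p^{-s}|\le1$ for $\Re s\ge0$, both the Euler factor at $p$ and
\[
\mathcal Z_p=\prod_i\frac{(1-p^{-1-s_i})(1-p^{-1-s_i'})}{1-p^{-1-s_i-s_i'}}
\]
equal $1+p^{-1}\sum_i(-p^{-s_i}-p^{-s_i'}+p^{-s_i-s_i'})+O(p^{-2})$. For $p>w$ with $w$ large both are $1+O(1/p)$, so their ratio is $1+O(p^{-2})$. The product of these ratios over $p>w$ is $1+O(1/w)$, and restoring the factor at $P_0>w$ costs another $1+O(1/w)$. Hence $\mathcal K=(1+o(1))\prod_{p>w}\mathcal Z_p$.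

Let $\Re s>0$ and $|s|\ll(\log R)^{-1/2}$. Then $\zeta(1+s)=s^{-1}(1+o(1))$. The inequality $|1-\mathrm e^{-\eta}|\le|\eta|$ for $\Re\eta\ge0$ gives $|1-p^{-s}|\le|s|\log p\le|s|(p-1)$, and $|s|w\to0$, so
\[
\prod_{p\le w}\frac{1-p^{-1-s}}{1-p^{-1}}=\prod_{p\le w}\Big(1+\frac{1-p^{-s}}{p-1}\Big)=1+O(|s|w)=1+o(1).
\]
Therefore
\[
\prod_{p>w}(1-p^{-1-s})^{-1}=\zeta(1+s)\prod_{p\le w}(1-p^{-1-s})=(1+o(1))\frac{\varphi(W)}{Ws}.
\]
Outside $T$ this applies to $s=s_i$, $s_i'$, $s_i+s_i'$ and yields, uniformly,
\begin{equation}\label{eq:K}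
\mathcal K=(1+o(1))\prod_i\frac W{\varphi(W)}\frac{s_is_i'}{s_i+s_i'}=(1+o(1))\Lambda^r\prod_i\frac{(1+\mathrm i\xi_i)(1+\mathrm i\xi_i')}{2+\mathrm i\xi_i+\mathrm i\xi_i'} .
\end{equation}
The last product is at most $\prod_i(1+|\xi_i|)(1+|\xi_i'|)$ in absolute value.

\emph{Part \textup{(a)}.} By \eqref{eq:tail} we may discard $T$, insert \eqref{eq:K}, and extend the integral of the main term back to all $(\xi,\xi')$, each time with error $o(\Lambda^r)$. The integral factors over $i$. Since $\int_0^\infty \mathrm e^{-(2+\mathrm i\xi+\mathrm i\xi')t}dt=(2+\mathrm i\xi+\mathrm i\xi')^{-1}$, the second formula in \eqref{eq:fourier} gives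
\[
\iint\hat f_i(\xi)\hat h_i(\xi')\frac{(1+\mathrm i\xi)(1+\mathrm i\xi')}{2+\mathrm i\xi+\mathrm i\xi'}\,d\xi\,d\xi'=\int_0^\infty f_i'(t)h_i'(t)\,dt .
\]

\emph{Part \textup{(b)}.} By \eqref{eq:fourier}, the replacement multiplies $\hat f_l(\xi_l)$ by $1-\mathrm e^{-(1+\mathrm i\xi_l)\tau}$, of modulus at most $\tau(1+|\xi_l|)$, and $\hat h_l(\xi_l')$ by a factor of modulus at most $\tau(1+|\xi_l'|)$. It does not change $\mathcal K$. By \eqref{eq:K} and \eqref{eq:tail}, the complement of $T$ contributes $\ll\tau^2\Lambda^r\int\Psi\ll\tau^2\Lambda^r$, and $T$ contributes $\ll\tau^2\int_T|\mathcal K|\Psi\ll\tau^2\Lambda^r$.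
\end{proof}

\subsection{Three weighted sums}

\begin{lemma}[total weight]\label{lem:S1}
$\sum_n\nu(n)=(I(G)+o(1))\,\mathfrak S$.
\end{lemma}

\begin{proof}
Sum \eqref{eq:expand} over $n$. By (F2), a tuple contributes only if the $[d_i,d_i']$ are pairwise coprime and coprime to $W$, and then the number of $n$ is $x/(W\prod_i[d_i,d_i'])+O(1)$. By (F1) and \eqref{eq:Ssize} the terms $O(1)$ total $x^{2/5+o(1)}=o(\mathfrak S)$. For each pair $(\gamma,\gamma')$ apply Lemma~\ref{lem:div}(a) with $r=\kappa$, $\psi(d)=d$, $P_0=1$. The main term is $(x/W)\Lambda^\kappa=\mathfrak S$ times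
\[
\sum_{\gamma,\gamma'}\lambda_\gamma\lambda_{\gamma'}\prod_{i=0}^K\int_0^\infty g_{\gamma,i}\,g_{\gamma',i}\,dt+o(1)=\int G^2\,dt+o(1).\qedhere
\]
\end{proof}

\begin{lemma}[weight on primes]\label{lem:S2}
For $1\le i\le K$, $\ \sum_{n:\ L_i(n)\ \mathrm{prime}}\nu(n)=\big(\tfrac15J_i(G)+o(1)\big)\mathfrak S$.
\end{lemma}

\begin{proof}
If $L_i(n)$ is prime, it exceeds $R$, so only $d_i=d_i'=1$ contributes to \eqref{eq:expand}, with the factor $f_{\gamma,i}(0)f_{\gamma',i}(0)$. Fix squarefree $d_l,d_l'$ $(l\ne i)$ with the $[d_l,d_l']$ pairwise coprime and coprime to $W$, and put $q'=\prod_{l\ne i}[d_l,d_l']$. It is squarefree, and we may assume $q'\le R^2$ by (F1). By (F2), $n$ runs over one class modulo $Wq'$, so $p=u_in+1$ runs over the primes in $(u_ix+1,2u_ix+1]$ in one class modulo $u_iWq'$. This class is reduced: $u_in+1$ is coprime to $u_i$, to $W$ by Lemma~\ref{lem:class}(a), and to $q'$ by Lemma~\ref{lem:class}(b), since each prime of $q'$ divides some $L_l(n)$ with $l\ne i$. The primes of $u_i$ divide $W$, so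 $\varphi(u_iWq')=u_i\varphi(W)\varphi(q')$. With $X=2u_ix+1$, the number of such $n$ is
\[
\frac{\Pi}{\varphi(W)\varphi(q')}+O\big(E(u_iWq')\big),\qquad \Pi=\frac{\pi(2u_ix+1)-\pi(u_ix+1)}{u_i},
\]
where $E(q)=\max_{Y\le X}\max_{\gcd(c,q)=1}|\pi(Y;q,c)-\pi(Y)/\varphi(q)|$.

\emph{Error term.} A given $q'$ arises from at most $(3K)^{\omega(q')}$ tuples: each of its primes chooses one of $K$ indices $l$ and one of three ways to divide $[d_l,d_l']$. This multiplicity prevents a direct use of (BV), and we remove it by the Cauchy--Schwarz inequality. For $q\le x$ we have $\pi(Y;q,c)\le X/q+1\ll x/q$ and $\pi(Y)/\varphi(q)\ll x/\varphi(q)$, so $E(u_iWq')\ll x/\varphi(q')$. Summing over squarefree $q'\le R^2$ coprime to $W$,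
\[
\sum_{q'}(3K)^{\omega(q')}E(u_iWq')\ll\Big(x\sum_{q'}\frac{(9K^2)^{\omega(q')}}{\varphi(q')}\Big)^{1/2}\Big(\sum_{q'}E(u_iWq')\Big)^{1/2}.
\]
The first inner sum is at most $\prod_{p\le R^2}(1+9K^2/(p-1))\ll(\log x)^{9K^2}$ by Mertens' estimate. In the second the moduli are distinct and at most $u_iWR^2=x^{2/5+o(1)}$, so (BV) bounds it by $O_D(x(\log x)^{-D})$. Taking $D=9K^2+2\kappa+4$, the error is $\ll x(\log x)^{-\kappa-2}=o(\mathfrak S)$ by \eqref{eq:Ssize}.

\emph{Main term.} The prime number theorem gives $\Pi\sim x/\log x$. Apply Lemma~\ref{lem:div}(a) to the indices $l\ne i$, with $r=\kappa-1$, $\psi=\varphi$, $P_0=1$. Since $\int G\,dt_i=\sum_\gamma\lambda_\gamma f_{\gamma,i}(0)\prod_{l\ne i}g_{\gamma,l}(t_l)$,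
\[
\sum_{\gamma,\gamma'}\lambda_\gamma\lambda_{\gamma'}f_{\gamma,i}(0)f_{\gamma',i}(0)\prod_{l\ne i}\int_0^\infty g_{\gamma,l}\,g_{\gamma',l}\,dt=J_i(G).
\]
So the main term is $\frac{x}{\varphi(W)\log x}\Lambda^{\kappa-1}(J_i(G)+o(1))$, and
\[
\frac x{\varphi(W)\log x}\Lambda^{\kappa-1}=\frac{\log R}{\log x}\cdot\frac xW\Lambda^\kappa=\frac15\mathfrak S.\qedhere
\]
\end{proof}

\begin{lemma}[weight on non-rough $n$]\label{lem:S3}
There is a constant $C_1$ such that, for each fixed $0<\delta\le1/10$, $\ \sum_{n\ \text{not }\delta\text{-rough}}\nu(n)\le(C_1\delta^2+o(1))\mathfrak S$.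
\end{lemma}

\begin{proof}
If $n$ is not $\delta$-rough, then $p\mid L_l(n)$ for some $l$ and some prime $p\le x^\delta$, and $p>w$ by Lemma~\ref{lem:class}(a). By the Cauchy--Schwarz inequality $\nu(n)\le\big(\sum_\gamma\lambda_\gamma^2\big)\sum_\gamma\prod_i\sigma_{\gamma,i}(n)^2$. So the sum in question is
\[
\ll\sum_\gamma\sum_{l=0}^K\ \sum_{w<p\le x^\delta}S(\gamma,l,p),\qquad S(\gamma,l,p)=\sum_{n:\ p\mid L_l(n)}\ \prod_{i=0}^K\sigma_{\gamma,i}(n)^2 .
\]
Fix $\gamma,l,p$ and put $\tau=\log p/\log R\le5\delta\le1$. If $p\mid L_l(n)$, the squarefree divisors of $L_l(n)$ are the numbers $d$ and $pd$ with $d$ a squarefree divisor prime to $p$, and $\mu(pd)=-\mu(d)$. Hence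
\[
\sigma_{\gamma,l}(n)=\sum_{d\mid L_l(n),\ p\nmid d}\mu(d)\Big[f_{\gamma,l}\Big(\frac{\log d}{\log R}\Big)-f_{\gamma,l}\Big(\frac{\log d}{\log R}+\tau\Big)\Big].
\]
For $i\ne l$ the divisors of $L_i(n)$ are prime to $p$ by Lemma~\ref{lem:class}(b). Expand $S(\gamma,l,p)$. A tuple contributes only if the $[d_i,d_i']$ are pairwise coprime and coprime to $Wp$, and then, by (F2) with $D_l=p[d_l,d_l']$, the number of $n$ is $x/(Wp\prod_i[d_i,d_i'])+O(1)$. The bracket is bounded and vanishes for $d\ge R^{\theta_{\gamma,l}}$, so (F1) still applies. Lemma~\ref{lem:div}(b) with $r=\kappa$, $\psi(d)=d$, $P_0=p$ gives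
\[
S(\gamma,l,p)\ll\frac1p\Big(\frac{\log p}{\log R}\Big)^2\mathfrak S+R^2(1+\log R)^{2\kappa},
\]
with a constant independent of $p$ and $\delta$. By Mertens' estimate $\sum_{p\le Y}p^{-1}(\log p)^2\ll(\log Y)^2$ for $Y\ge2$, so the first terms total $\ll(\delta\log x/\log R)^2\mathfrak S=25\delta^2\mathfrak S$. The second terms total at most $x^{\delta+2/5+o(1)}\le x^{1/2+o(1)}=o(\mathfrak S)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:many}]
Fix $\delta\le1/10$ with $KC_1\delta^2\le I(G)/10$. Let $\chi(n)=0$ if $n$ is $\delta$-rough and $\chi(n)=1$ otherwise. Lemmas~\ref{lem:S1}--\ref{lem:S3} and \eqref{eq:JG} give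
\[
\sum_n\nu(n)\big(c(n)-(j-1)-K\chi(n)\big)\ge\Big(\frac{5j+1}5-(j-1)-\frac1{10}+o(1)\Big)I(G)\mathfrak S\ge I(G)\mathfrak S
\]
for large $x$. Since $c(n)\le K$ and $j\ge1$, a term can be positive only if $n$ is $\delta$-rough and $c(n)\ge j$. For such $n$ each $L_i(n)\le x^2$ has at most $2/\delta$ prime factors counted with multiplicity, hence at most $2^{2/\delta}$ divisors. So $\sigma_{\gamma,i}(n)\ll_\delta1$, and the term is at most $K\nu(n)\ll_\delta1$. The number of such $n$ is therefore $\gg_\delta\mathfrak S$, and \eqref{eq:Ssize} completes the proof.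
\end{proof}

\section{Few rough $n$ fail to be rigid}\label{sec:exceptional}

We prove Proposition~\ref{prop:few}. The tool is an upper bound sieve.

\medskip\noindent\textbf{(S) Upper bound sieve} \cite[Thm.~2.2]{HR}. Let $\kappa\ge1$ and $2\le Z\le Y$. If for each prime $p\le Z$ we remove $\rho(p)\le\min(\kappa,p-1)$ residue classes modulo $p$ from the integers in an interval of length $Y$, then at most $O_\kappa\big(Y\prod_{p\le Z}(1-\rho(p)/p)\big)$ integers remain.

\medskip
Let $\kappa=K+1$, $z=x^\delta$, $Z=z^{1/2}$ and $p_0=\max(2^a3^H,\kappa)$. Implied constants may depend on $a,K,\delta$. For $1\le\rho\le\kappa$, Mertens' estimate gives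
\begin{equation}\label{eq:mertens}
\prod_{p_0<p\le Z}\Big(1-\frac\rho p\Big)\le\exp\Big(-\rho\sum_{p_0<p\le Z}\frac1p\Big)\ll(\log Z)^{-\rho}\ll(\log x)^{-\rho}.
\end{equation}

\emph{Failure of \textup{(R1)}.} Let $n\in(x,2x]$ be $\delta$-rough and $n=n_1n'$ with $n_1,n'>1$ and $un_1+1$ prime, $u\in\mathcal U$. All prime factors of $n=L_0(n)$ exceed $z$, so $n_1,n'>z$. The saving comes from $n_1$, which satisfies two sieve conditions: it has no small prime factor, and $un_1+1$ is prime. So we count $n'$ for fixed $n_1$, and then sum over $n_1$.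

Fix $n_1$ with all prime factors $>z$, and suppose that some $n'$ exists. The $n'$ lie in $(x/n_1,2x/n_1]$, an interval of length $Y=x/n_1\ge n'/2>z/2\ge Z$. Let $p_0<p\le Z$. No $L_i(n_1n')$ is divisible by $p$, so $n'$ avoids the classes $0$ and $-(u_in_1)^{-1}$ $(1\le i\le K)$ modulo $p$. These are well defined since $p\nmid u_in_1$, and they are $\kappa$ distinct classes since $0<|u_i-u_l|<p$ for $i\ne l$. Also $\kappa\le p-1$. By (S), with $\rho(p)=0$ for $p\le p_0$, and by \eqref{eq:mertens}, there are $\ll(x/n_1)(\log x)^{-\kappa}$ such $n'$.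

Now fix $u\in\mathcal U$ and $Y\ge z$, and consider the $n_1\in(Y,2Y]$ with all prime factors $>z$ and $un_1+1$ prime. This prime exceeds $z$, so $n_1$ avoids the two distinct classes $0$ and $-u^{-1}$ modulo each $p$ with $p_0<p\le Z$. By (S) and \eqref{eq:mertens} there are $\ll Y(\log x)^{-2}$ such $n_1$, and their reciprocals sum to $\ll(\log x)^{-2}$. The range $z<n_1\le2x$ is covered by $O(\log x)$ intervals $(2^sz,2^{s+1}z]$ with $s\ge0$, and $\mathcal U$ has bounded size. So $\sum1/n_1\ll(\log x)^{-1}$ over all admissible $n_1$, and the number of $\delta$-rough $n$ violating (R1) is $\ll x(\log x)^{-\kappa-1}=x(\log x)^{-K-2}$.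

\emph{Failure of \textup{(R2)}.} A $\delta$-rough $n\le 2x$ violating (R2) is a multiple of an integer $D=p^{e-1}(p-1)/u$ with $e\ge2$, $u\in\mathcal U$ and $p\mid n$, hence $p>z$. There are at most $2x/D$ multiples of $D$ up to $2x$, and $\sum_{e\ge2}p^{-(e-1)}=1/(p-1)$. So the number of such $n$ is at most
\[
\sum_{u\in\mathcal U}\ \sum_{p>z}\frac{2xu}{(p-1)^2}\ll\frac xz=x^{1-\delta}.
\]
Without the lower bound $p>z$ this sum would be of order $x$; roughness of $n$ is what makes it negligible.

The two bounds prove Proposition~\ref{prop:few}, and with it Theorems~\ref{thm:main} and~\ref{thm:small}.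

\begin{thebibliography}{9}

\bibitem{HR}
Halberstam and Richert, \emph{Sieve Methods}.

\bibitem{Maynard}
Maynard, \emph{Small gaps between primes}, Ann. of Math. \textbf{181} (2015).

\bibitem{suitable}
\emph{On the distribution of suitable totients},\\
\texttt{https://www.ime.usp.br/\textasciitilde eventoribenboim/AndreContiero.pdf}.

\end{thebibliography}
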